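# Visible parts of totally disconnected compact sets in the plane: the threshold $3/2$

## 1. One point on each ray: does visibility always cost dimension?

Stand at a point $x$ of the plane and look at a compact set $K$. On each ray from $x$ you see at most one point of $K$, the nearest one. If $K$ has dimension larger than one, it should have many points on many rays, and you see one of them. So the answer one would first guess is that looking costs dimension: for almost every $x$, the set that is seen from $x$ should have dimension smaller than $\dim_H K$ by a definite amount $c>0$ which depends only on $\dim_HK$. Let us fix the definitions and test this guess.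

**Definition (visible part).** For a compact set $K\subset\mathbb R^2$ and $x\in\mathbb R^2$, the visible part of $K$ from $x$ is
$$K_x=\{u\in K:\ [x,u]\cap K=\{u\}\},$$
where $[x,u]$ is the closed segment from $x$ to $u$.

If $x\in K$, then $x\in[x,u]\cap K$ for every $u \in K$, so $K_x=\{x\}$. Only viewpoints outside $K$ matter.

**Definition (Hausdorff dimension).** For $t\ge0$, $\mathcal H^t(B)=\lim_{r\to0}\inf\sum_i(\operatorname{diam}W_i)^t$, the infimum over countable covers of $B$ by sets $W_i$ of diameter at most $r$; and $\dim_HB=\sup\{t:\mathcal H^t(B)>0\}$ (with $\dim_H\emptyset=0$). It is countably stable: $\dim_H\bigcup_nB_n=\sup_n\dim_HB_n$.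

For connected sets the guess is right, by the following theorem, which we take as known and do not use: if $K\subset\mathbb R^2$ is compact and connected with $\dim_HK>1$, then for $\frac12+\sqrt{\dim_HK-\frac34}<s\le\dim_HK$,
$$\dim_H\{x\in\mathbb R^2:\dim_H(K_x)>s\}\le\frac{\dim_HK-s}{s-1},$$
and in particular, for compact connected $K$ with at least two points, $\dim_HK_x\le\frac12+\sqrt{\dim_HK-\frac34}$ for Lebesgue almost every $x$. With $d=\dim_HK>1$ this is a real loss, since $(d-\frac12)^2-(d-\frac34)=(d-1)^2>0$. The problem of this lecture is taken from the same source (Toby C. O'Neil, The Open University, http://mcs.open.ac.uk/tcon2/papers/RAE_lookbacks_conproc.pdf): *if $K$ is compact, totally disconnected and $\dim_HK>1$, is there $c>0$, depending on $\dim_HK$, with $\dim_HK_x\le\dim_HK-c$ for almost every $x$?*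

**Test 1: a disc.** If $K$ is a closed disc and $x\notin K$, then $K_x$ is an arc of the boundary circle: dimension $2$ drops to $1$.

**Test 2: positive area.** Let $K=C\times C$ with $C\subset[0,1]$ a Cantor set of positive length. This is totally disconnected of dimension $2$. In polar coordinates around any $x$, every ray meets $K_x$ in at most one point, so $K_x$ has area zero. At least the measure drops.

**Test 3: a Cantor product and a viewpoint at infinity.** It is convenient to look also from directions. For compact $K$ and $q\in\mathbb R$ put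
$$K^q=\{z\in K:\ z+t(1,q)\notin K\ \text{ for all }t>0\},$$
the part of $K$ that is seen from infinity in direction $(1,q)$. Let $C$ be the middle-thirds Cantor set and $K=C\times C$, so $\dim_HK=\log4/\log3>1$. Take $q=-1$. Write a point of $K$ as $u=\sum_i2a_i3^{-i}$, $v=\sum_i2b_i3^{-i}$ with $a_i,b_i\in\{0,1\}$. The line through it of slope $-1$ is determined by $t=\frac{u+v}2=\sum_i(a_i+b_i)3^{-i}$. If $t$ is not of the form $n3^{-k}$, its ternary digits $t_i$ are unique, so the points of $K$ on this line are exactly those with $a_i+b_i=t_i$ for all $i$. The choice is free where $t_i=1$, and the visible point, the one with largest $u$, has $(a_i,b_i)=(1,0)$ there. So, up to the countably many exceptional $t$, each of which contributes at most one point to $K^{-1}$ and at most two to the set $V$ below, $K^{-1}$ equals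
$$V=\{z\in K:\ (a_i,b_i)\in\{(0,0),(1,0),(1,1)\}\text{ for all }i\}.$$
This is a self-similar set made of three disjoint copies of itself of ratio $\frac13$, so $\dim_HK^{-1}=\dim_HV=1$. The dimension drops from $\log4/\log3$ to $1$.

All tests support the guess. Nevertheless the answer to the problem is no, and the truth depends on whether $\dim_HK$ exceeds $\frac32$.

## 2. Visible parts are null for every fixed Frostman measure

Two textbook tools relate dimension and measures.

**Mass distribution principle.** Let $\nu$ be a Borel probability measure on $G$, and suppose $\nu(W)\le\tau^t$ for every $\tau\in(0,\tau_0]$ and every closed $W$ of diameter at most $\tau$. Then $\dim_HG\ge t$. Indeed, if closed sets $W_i$ of diameter at most $\tau_0$ cover $G$, then $1\le\sum\nu(W_i)\le\sum(\operatorname{diam}W_i)^t$ (sets of diameter $0$ are $\nu$-null when $t>0$); replacing a set by its closure does not change its diameter.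

**Frostman's lemma.** If $B\subset\mathbb R^2$ is Borel and $\mathcal H^\sigma(B)>0$, there is a nonzero finite Borel measure $\nu$ with compact support in $B$ and $\nu(B(z,r))\le r^\sigma$ for all $z,r$. (Mattila, *Geometry of Sets and Measures in Euclidean Spaces*, Thm 8.8.) Here $B(z,r)$ is the closed disc.

For $q\in[-1,1]$ let $\pi_q(u,v)=v-qu$. Two points lie on a common line of slope $q$ exactly when $\pi_q$ agrees on them. The sensible first approach is to put a Frostman measure on $K$ and count pairs of points that are nearly aligned. It gives a clean statement.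

**Lemma 1.** Let $K\subset[0,1]^2$ be compact and $\nu$ a finite Borel measure on $K$ with $\nu(B(z,r))\le r^\sigma$ for all $z,r$, where $\sigma>1$. Then $\nu(K^q)=0$ for almost every $q\in[-1,1]$.

*Proof.* For $z\ne z'$ put $d=z'-z=(d_1,d_2)$. We claim $|\{q\in[-1,1]:|\pi_q(d)|\le\tau\}|\le6\tau/|d|$. If $|d_1|\ge|d|/3$, the set is contained in an interval of length $2\tau/|d_1|\le6\tau/|d|$. If $|d_1|<|d|/3$, then $|d_2|>0.9|d|$, so $|d_2-qd_1|>|d|/2$; the set is empty unless $\tau\ge|d|/2$, and then its length is at most $2\le4\tau/|d|$. Let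
$$D_r(\tau,q)=\frac1\tau(\nu\times\nu)\{(z,z'):|\pi_q(z'-z)|\le\tau,\ |z-z'|<r\}.$$
The diagonal is $\nu\times\nu$-null, so by Fubini
$$\int_{-1}^1D_r(\tau,q)\,dq\le6\iint_{|z-z'|<r}\frac{d\nu\,d\nu}{|z-z'|}\le6\,\nu(K)\sum_{n\ge0}\frac{2^{n+1}}r(2^{-n}r)^\sigma= C\,\nu(K)\,r^{\sigma-1},$$
uniformly in $\tau$.

Now a lower bound. The set $\{(q,z):z\in K^q\}$ is $G_\delta$ in $[-1,1]\times K$ (its complement is the union over $n$ of the closed sets $\{\exists t\in[\frac1n,n]:z+t(1,q)\in K\}$), so $M(q)=\nu(K^q)$ is a Borel function. Let $M(q)>0$ and choose a compact $B\subset K^q$ with $\nu(B)\ge M(q)/2$. The map $\pi_q$ is injective on $K^q$: if $z'-z=t(1,q)$ with $t>0$, then $z\notin K^q$. Hence $\pi_q|_B$ has a uniformly continuous inverse, and there is $\tau_0\le 1$ such that $z,z'\in B$ and $|\pi_q(z'-z)|\le\tau_0$ imply $|z-z'|<r$. For $\tau\le\tau_0$, at most $4/\tau$ strips $T=\{\pi_q\in[k\tau,(k+1)\tau)\}$ meet $[0,1]^2$, because $\pi_q$ maps $[0,1]^2$ to an interval of length at most $2$. Points of $B$ in one strip form pairs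 that are counted in $D_r$, so by Cauchy–Schwarz
$$D_r(\tau,q)\ge\frac1\tau\sum_T\nu(B\cap T)^2\ge\frac{\nu(B)^2}4\ge\frac{M(q)^2}{16}.$$
Fatou's lemma along $\tau=1/n\to0$ gives $\int_{-1}^1M(q)^2dq\le16C\nu(K)r^{\sigma-1}$ for every $r>0$. Let $r\to0$. $\square$

**Where this stops.** We want the dimension of $K^q$ to drop, not only its $\nu$-measure. If $\dim_HK^q>\sigma$ for many $q$, Frostman's lemma gives for each such $q$ a measure $\nu_q$ on $K^q$, but $\nu_q$ depends on $q$. The Fubini step above integrates in $q$ for one fixed measure $\nu$, and each $K^q$ may be null for that $\nu$ and still have full dimension. So to refute the guess we should build a set in which each viewpoint $x$ has its *own* rich family of visible points. To prove a positive result we must count aligned pairs for measures that vary with $q$. We do both.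

## 3. Two theorems that meet at dimension $3/2$

**Theorem A.** For every $s\in(1,\frac32]$ there is a totally disconnected compact $K\subset[0,1]^2$ with $\dim_HK=s$ and $\dim_HK_x=s=\dim_HK$ for Lebesgue a.e. $x\in\mathbb R^2$. So for $\dim_HK\in(1,\frac32]$ no $c>0$ exists. (In fact, for a.e. $x$ the set of $z\in K$ such that the whole line through $x$ and $z$ meets $K$ only at $z$ has dimension $s$.)

**Theorem B.** Let $K\subset\mathbb R^2$ be compact (totally disconnected or not), $s=\dim_HK>\frac32$. Then for a.e. $x\in\mathbb R^2$, $\dim_HK_x\le\frac s2+\frac34=s-c$ with $c=\frac s2-\frac34>0$.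

**Corollary C.** A constant as in the problem exists for the value $s=\dim_HK\in(1,2]$ if and only if $s>\frac32$. For $s\in(\frac32,2]$ the supremum $c^*(s)$ of admissible constants satisfies
$$\tfrac s2-\tfrac34\le c^*(s)\le s-\tfrac32.$$
(The exact value of $c^*(s)$ is not determined here.)

*Proof of C from A and B.* Only the upper bound for $c^*(s)$ needs an argument. Let $K_0\subset[0,1]^2$ be the set of Theorem A for the value $\frac32$. Let $F\subset[0,1]\times[5,6]$ be compact and totally disconnected with $\dim_HF=s$: a product of two Cantor sets, self-similar if $s<2$ and of positive length if $s=2$. Then $K=K_0\cup F$ is compact, totally disconnected, and $\dim_HK=s$. For $x$ in the unit disc around $(\frac12,-5)$, segments from $x$ to points of $K_0$ lie in $\{v\le1\}$ and miss $F$. So $(K_0)_x\subset K_x$, and $\dim_HK_x\ge\frac32$ for a.e. such $x$. An admissible $c$ therefore satisfies $\frac32\le s-c$. $\square$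

Notation: points are $(u,v)$; $\operatorname{proj}_u$ is the projection to the first coordinate; $\|t\|$ is the distance from $t$ to $\mathbb Z$; $\mathbf e(t)=e^{2\pi it}$; $|\cdot|$ is Lebesgue measure. Sections 4–8 prove Theorem A and Sections 9–11 prove Theorem B; the two parts share no other notation, and letters are reused.

## 4. $N^3$ lines that all miss $N^3$ squares

We look for a one-scale picture in which a large set of lines misses a large set of small squares. Here it is. A line $v=au+b$ with $a=\frac kN$ and $b=\frac l{N^2}$ ($k,l\in\mathbb Z$) passes, at each abscissa $u=\frac jN$, through the height $v=\frac{kj+l}{N^2}\in N^{-2}\mathbb Z$. So *all* these lines miss *all* points $(\frac jN,\frac{i+1/2}{N^2})$. For $N=2$: the lines $v=\frac k2u+\frac l4$ meet the verticals $u=0,\frac12,1$ at heights in $\frac14\mathbb Z$, and miss the points of these verticals with heights $\frac18,\frac38,\frac58,\frac78$.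

Let us count at scale $N^{-2}$. The missed points fill about $N\cdot N^2=N^3=(N^{-2})^{-3/2}$ squares of side about $N^{-2}$: this is "dimension $\frac32$". On the other hand, through a point $x=(p,q)$ there are about $N$ lines of slope $\frac kN$ with bounded slope. Their intercepts $q-\frac{kp}N$ are close to $N^{-2}\mathbb Z$ for a fixed proportion of the $k$, if $x$ is generic. Each such line runs through about $N^2$ squares of side $N^{-2}$. So again $N^3$ squares can be seen along such lines: also "dimension $\frac32$". Keep the first kind of squares as possible obstacles, and look at the second kind. This is why Theorem A reaches exactly $\frac32$.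

Now with room for errors. For $m\ge1$ let
$$L=L_m=m+10,\quad \eta=\frac1{16L^2},\quad\eta'=\frac\eta{2L}=\frac1{32L^3},\quad A=96L^6,\quad H=\lceil4/\eta^2\rceil,$$
which depend only on $m$, and for an integer $N=N_m$ to be chosen let $\kappa=\kappa_m=N^{-2}/A$. Define
$$\mathcal L_m=\Big\{(a,b):|a|\le2L^2,\ \exists k,l\in\mathbb Z:\ \big|a-\tfrac kN\big|\le\eta N^{-2},\ \big|b-\tfrac l{N^2}\big|\le\eta N^{-2}\Big\},$$
$$P_m=\Big\{(u,v)\in[0,1]^2:\ \exists j\in\mathbb Z:\big|u-\tfrac jN\big|\le\eta N^{-2},\ \operatorname{dist}(v,N^{-2}\mathbb Z)\ge\tfrac1{4N^2}\Big\}.$$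

**Lemma 2.** If $(a,b)\in\mathcal L_m$, the line $v=au+b$ does not meet $P_m$.

*Proof.* Let $u\in[0,1]$ and $|u-\frac jN|\le\eta N^{-2}$. Then $|\frac jN|\le2$, and
$$\Big|au+b-\tfrac{kj+l}{N^2}\Big|\le|a|\,\big|u-\tfrac jN\big|+\big|a-\tfrac kN\big|\,\big|\tfrac jN\big|+\big|b-\tfrac l{N^2}\big|\le(2L^2+2+1)\eta N^{-2}\le\tfrac3{16}N^{-2},$$
because $(2L^2+3)/(16L^2)\le\frac3{16}$. This is less than $\frac14N^{-2}$, so $(u,au+b)\notin P_m$. $\square$

## 5. A Cantor construction driven by a queue

One scale separates the things we look at from the obstacles. To see a point $z$ along a line that meets $K$ nowhere else, we must separate $z$ from every other point of $K$, so every small square around $z$ must once play the role of the region we look at. A queue organizes this. Between these steps we insert many generations of an ordinary four-corner Cantor set; they make the dimension equal to $s$.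

**Four-corner sets.** Fix $s\in(1,\frac32]$ and $\lambda=4^{-1/s}$, so $\lambda<\frac12$ and $4\lambda^s=1$. Let $\mathcal C_k$ be the $4^k$ closed, pairwise disjoint level-$k$ squares, of side $\lambda^k$, of the four-corner Cantor set of ratio $\lambda$ in $[0,1]^2$: start with $[0,1]^2$ and replace each square by the four squares in its corners, scaled by $\lambda$.

**Lemma 3.** A set of diameter at most $\tau$, where $\tau\ge\lambda^k$, meets at most $16\cdot4^k\tau^s$ squares of $\mathcal C_k$.

*Proof.* This is trivial for $\tau>1$. If $\tau\le1$, choose $0\le j\le k$ with $\lambda^{j+1}<\tau\le\lambda^j$. The set lies in a closed axis-parallel square $B$ of side $\lambda^j$. If two axis-parallel squares of equal side meet, one contains a corner of the other and vice versa; so each level-$j$ square that meets $B$ contains a corner of $B$, and, level-$j$ squares being disjoint, at most four do. Each contains $4^{k-j}$ level-$k$ squares, and $4\cdot4^{k-j}=4\cdot4^k\lambda^{js}\le4\cdot4^k(\tau/\lambda)^s=16\cdot4^k\tau^s$. $\square$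

**The families $\mathcal Q_m$ and the queue.** We define inductively finite nonempty families $\mathcal Q_m$ of pairwise disjoint closed axis-parallel squares of side $\rho_m$ in $[0,1]^2$, with $\mathcal Q_1=\{[0,1]^2\}$, $\rho_1=1$, and each square of $\mathcal Q_{m+1}$ contained in a square of $\mathcal Q_m$. At step $m$ we append the elements of $\mathcal Q_m$ to a queue and then remove the first element of the queue, which we call $D_m$. For example $D_1=[0,1]^2$; if $\mathcal Q_2=\{Q^1,\dots,Q^r\}$, then $D_2=Q^1,\dots,D_{r+1}=Q^r$, and then come the squares of $\mathcal Q_3$. The queue is never empty when we remove an element, and since the families are finite,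
$$\text{for every }n\text{ and }Q\in\mathcal Q_n\text{ there is }m\ge n\text{ with }D_m=Q.\tag{1}$$
Also $D_m\in\bigcup_{n\le m}\mathcal Q_n$, so each $Q\in\mathcal Q_m$ is either contained in $D_m$ or disjoint from it.

**Step $m$.** Write $\rho=\rho_m$. Choose $N=N_m$ and $k_m$ (Section 7). For $Q\in\mathcal Q_m$ let $\mathcal S(Q)$ be the set of closed squares $S$ of the grid $\kappa\mathbb Z^2$ (side $\kappa$) with
$$S\subset Q\ \text{ if }Q\subset D_m,\qquad S\subset Q\cap P_m\ \text{ if }Q\not\subset D_m.$$
So the squares inside $D_m$ are the ones looked at, and everything outside $D_m$ withdraws into $P_m$. In each such $S$ place the scaled copy of $\mathcal C_{k_m}$ in the concentric square of side $\kappa/2$. Let $\mathcal Q_{m+1}$ be the family of all squares so obtained. They are pairwise disjoint, of side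
$$\rho_{m+1}=\tfrac\kappa2\lambda^{k_m}.$$
Finally $K=\bigcap_m\bigcup\mathcal Q_m$. It is compact, and totally disconnected since the squares of $\mathcal Q_m$ are disjoint and $\rho_m\to0$.

**Good squares.** For $x=(p,q)$, $z=(u,v)$ with $u\ne p$ let
$$a(x,z)=\frac{v-q}{u-p},\qquad b(x,z)=q-a(x,z)\,p$$
be the slope and intercept of the line $xz$. For $Q\subset D_m$ call $S\in\mathcal S(Q)$ *$x$-good* if $(a(x,z),b(x,z))\in\mathcal L_m$ for all $z\in S$. For $Q\not\subset D_m$ call all $S\in\mathcal S(Q)$ $x$-good.

**Viewpoints.** Not every $x$ has many good squares at step $m$. If $p=0$ and $q=\frac1{2N^2}$, all lines through $x$ have intercept $\frac1{2N^2}$, at distance $\frac12N^{-2}>\eta N^{-2}$ from $N^{-2}\mathbb Z$, and no square in $D_m$ is good. The following sets describe the viewpoints for which this does not happen: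
$$Y_m=\big\{(p,q):|p|,|q|\le L,\ \operatorname{dist}(p,\operatorname{proj}_u\textstyle\bigcup\mathcal Q_m)\ge\tfrac1L\big\},$$
$$Z_m=\Big\{p\in[-L,L]:\ \exists\,1\le h\le H:\ \|hNp\|<\frac{64L}{\eta N\rho}\Big\}.$$
For fixed $h$, $[-L,L]$ consists of exactly $2LhN$ periods of $p\mapsto\|hNp\|$, so the $p$ that satisfy the inequality for this $h$ have measure at most $2L\cdot2\cdot\frac{64L}{\eta N\rho}$. Hence
$$|Z_m|\le\frac{256L^2H}{\eta N\rho}\longrightarrow0\qquad(N\to\infty,\ \rho=\rho_m\text{ fixed}).\tag{2}$$

## 6. Counting good squares at one step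

**Lemma 4.** There are $c_m\in(0,\frac14]$ and $C_m\ge1$, depending only on $m$, such that, if $\rho N\ge16L$, then $\kappa\le\rho/(32L^2)$, and for all $x=(p,q)\in Y_m$ with $p\notin Z_m$ and all $Q\in\mathcal Q_m$:

(i) the number of $x$-good $S\in\mathcal S(Q)$ is at least $c_m\rho^2N^3$;

(ii) for $\kappa\le\tau\le\rho$, a set $W$ of diameter at most $\tau$ meets at most $C_m(\tau N+1)\tau N^2$ of them.

*Proof.* First, $\rho/\kappa=\rho N\cdot AN\ge16L\cdot96L^6\ge32L^2$. We use repeatedly that a closed interval of length $\ell$ contains at least $\ell-1$ integers; contains at least $\ell/\kappa-2$ closed grid intervals of length $\kappa$, and at least one if $\ell\ge2\kappa$; and meets at most $\ell/\kappa+2$ of them.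

**Step 1: part (i) for $Q\not\subset D_m$.** We count squares inside $Q\cap P_m$. The number of $j$ with $[\frac jN-\frac\eta{N^2},\frac jN+\frac\eta{N^2}]$ in the $u$-range of $Q$ is at least $\rho N-\frac{2\eta}N-1\ge\frac{\rho N}2$. Each of these intervals has length $2\eta A\kappa=12L^4\kappa\ge2\kappa$, so it contains a grid interval. The number of $i$ with $[\frac{i+1/4}{N^2},\frac{i+3/4}{N^2}]$ in the $v$-range is at least $\rho N^2-\frac12-1\ge\frac{\rho N^2}2$, and each of these has length $\frac{A\kappa}2\ge2\kappa$. The intervals for different $j$ (and for different $i$) are disjoint, so we get at least $\frac14\rho^2N^3$ different squares $S\subset Q\cap P_m$.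

**Step 2: part (i) for $Q\subset D_m$; many slopes $\frac kN$ have a good intercept.** Let $(u_c,v_c)$ be the center of $Q$, $a_c=a(x,(u_c,v_c))$, and
$$J=\big[a_c-\tfrac\rho{16L},a_c+\tfrac\rho{16L}\big],\qquad I=\{k\in\mathbb Z:\tfrac kN\in J\},$$
a block of $n\ge\frac{N\rho}{8L}-1\ge\frac{N\rho}{16L}$ consecutive integers. The line through $x$ of slope $\frac kN$ has intercept $q-\frac{kp}N$, and $N^2$ times it is $N^2q-Nkp$. We claim:
$$\text{at least }\tfrac{n\eta}4\text{ of the }k\in I\text{ satisfy }\|N^2q-Nkp\|\le\tfrac\eta2.\tag{3}$$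
Let $\varphi(t)=\max(0,1-2\|t\|/\eta)$, a $1$-periodic tent. Its Fourier coefficients are $\hat\varphi(0)=\frac\eta2$ and, for $h\ne0$,
$$0\le\hat\varphi(h)=\frac\eta2\Big(\frac{\sin(\pi h\eta/2)}{\pi h\eta/2}\Big)^2\le\frac2{\pi^2\eta h^2},\qquad\sum_h\hat\varphi(h)=\varphi(0)=1.$$
Put $\theta=-Np$. Expand $\varphi$ in its (absolutely convergent) Fourier series and use $|\sum_{k\in I}\mathbf e(hk\theta)|\le\min(n,\frac1{2\|h\theta\|})$, a geometric sum:
$$\sum_{k\in I}\varphi(N^2q+k\theta)\ge\frac{n\eta}2-\sum_{0<|h|\le H}\frac{\hat\varphi(h)}{2\|h\theta\|}-n\sum_{|h|>H}\hat\varphi(h).$$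
Since $p\notin Z_m$, for $1\le|h|\le H$ we have $\|h\theta\|\ge\frac{64L}{\eta N\rho}\ge\frac4{n\eta}$, so the first sum is at most $\frac{n\eta}8$. Moreover $\sum_{|h|>H}\hat\varphi(h)\le\frac4{\pi^2\eta H}\le\frac\eta{\pi^2}\le\frac\eta8$. So the left side is at least $\frac{n\eta}4$. As $0\le\varphi\le1$ and $\varphi(t)>0$ only if $\|t\|<\frac\eta2$, (3) follows.

**Step 3: each such line runs through many squares of $Q$.** Let $k$ be as in (3) and $\ell_k$ the line through $x$ of slope $\frac kN$. For $z\in Q$, since $x\in Y_m$,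
$$|a(x,z)|\le(L+1)L\le2L^2,\tag{4}$$
so $|\frac kN|\le L^2+L+1\le2L^2$. Also $|u_c-p|\le L+1\le2L$. The height $v$ of $\ell_k$ above $u$, for $|u-u_c|\le\frac\rho{16L^2}$, satisfies
$$|v-v_c|\le\big|\tfrac kN-a_c\big||u_c-p|+\big|\tfrac kN\big||u-u_c|\le\tfrac\rho{16L}\cdot2L+\tfrac\rho8=\tfrac\rho4 .$$
The interval $|u-u_c|\le\frac\rho{16L^2}$ contains at least $\frac\rho{8L^2\kappa}-2\ge\frac\rho{16L^2\kappa}$ closed grid intervals. In each of these columns choose a grid square $S$ that contains the point of $\ell_k$ above the midpoint of the grid interval. Its points satisfy $|u-u_c|\le\frac\rho2$ and $|v-v_c|\le\frac\rho4+\kappa\le\frac\rho2$. So $S\subset Q$ and $S\in\mathcal S(Q)$.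

**Step 4: these squares are good and different.** A point $z\in S$ has vertical distance at most $(1+2L^2)\kappa\le3L^2\kappa$ from $\ell_k$. Since $|p-u|\ge\frac1L$,
$$\big|a(x,z)-\tfrac kN\big|\le3L^3\kappa=\eta'N^{-2}\le\eta N^{-2},$$
and $|a(x,z)|\le2L^2$ by (4). Further, $b(x,z)$ differs from $q-\frac{kp}N$ by $|a(x,z)-\frac kN||p|\le L\eta'N^{-2}=\frac\eta2N^{-2}$, and $q-\frac{kp}N$ is within $\frac\eta2N^{-2}$ of $N^{-2}\mathbb Z$ by (3). So $b(x,z)$ is within $\eta N^{-2}$ of $N^{-2}\mathbb Z$, and $S$ is $x$-good. Squares for different $k$ are different since $2\eta'N^{-2}<\frac1N$. The total is at least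
$$\frac{n\eta}4\cdot\frac\rho{16L^2\kappa}\ge\frac{N\rho}{16L}\cdot\frac\eta4\cdot\frac{\rho AN^2}{16L^2}=\frac{\eta A}{1024L^3}\rho^2N^3 .$$
So (i) holds with $c_m=\min(\frac14,\frac{\eta A}{1024L^3})$.

**Step 5: part (ii) for $Q\subset D_m$.** We bound the number of slopes, then the squares per slope. On the convex set $Q$ the partial derivatives of $z\mapsto a(x,z)$, namely $\frac1{u-p}$ and $-\frac{v-q}{(u-p)^2}$, are bounded by $L$ and $(L+1)L^2$, so the map is $2L^3$-Lipschitz, as $L+(L+1)L^2\le2L^3$. If $S$ is $x$-good, then $a(x,S)$ is connected and contained in the union of the disjoint intervals $[\frac kN-\eta N^{-2},\frac kN+\eta N^{-2}]$, so it lies in one of them. The $S$ that meet $W$ lie in a set of diameter at most $\tau+2\sqrt2\kappa\le4\tau$, so their slopes lie in an interval of length $8L^3\tau$, and at most $N(8L^3\tau+2\eta N^{-2})+1\le8L^3\tau N+2$ values of $k$ occur. For a given $k$ and a given grid column, consider the left edges of the occurring $S$. They are non-overlapping segments of length $\kappa$ on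 one vertical line, contained in $\{z:|a(x,z)-\frac kN|\le\eta N^{-2}\}$, which cuts this line in length at most $2(L+1)\eta N^{-2}\le4L\eta A\kappa$. So at most $4L\eta A$ squares occur. At most $\frac\tau\kappa+2\le\frac{3\tau}\kappa=3A\tau N^2$ columns meet $W$. Altogether there are at most
$$(8L^3\tau N+2)\cdot4L\eta A\cdot3A\tau N^2\le96L^4\eta A^2(\tau N+1)\tau N^2$$
squares.

**Step 6: part (ii) for $Q\not\subset D_m$.** Each $S\subset P_m$ has its $u$-range in one of the disjoint intervals $[\frac jN-\eta N^{-2},\frac jN+\eta N^{-2}]$. For those that meet $W$, at most $\tau N+\frac{2\eta}{N}+1\le\tau N+2$ values of $j$ are involved, at most $2\eta A$ columns for each $j$, and at most $3A\tau N^2$ rows: at most $12\eta A^2(\tau N+1)\tau N^2$ squares. So $C_m=96L^4\eta A^2$ works. $\square$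

The factor in (ii) explains itself: up to constants the good squares in a window of size $\tau$ form $\tau N+1$ lines (or columns) with $\tau N^2$ squares each.

## 7. Parameters, the upper bound for $\dim_HK$, and typical viewpoints

**Choice of $N_m$ and $k_m$.** Let $B_m=C_m/(c_m\rho_m^2)$. At step $m$, $\rho_m$ is given. Choose $N=N_m$ so large that $\rho_mN\ge16L$, $|Z_m|\le2^{-m}$ (possible by (2)) and
$$N^{1/m}\ge600\,B_mA^{3/2}.\tag{5}$$
Then choose $k=k_m$ so large that
$$B_mN^{-3}(2/\kappa)^s\le\rho_{m+1}^{-1/m},\tag{6}$$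
$$(2\lambda)^k\le2^{-m},\tag{7}$$
$$4\kappa^{-2}\rho_{m+1}^{1/m}\le2^{-m},\tag{8}$$
$$8C_{m+1}/c_{m+1}\le\rho_{m+1}^{-1/(m+1)}.\tag{9}$$
This is possible since $2\lambda<1$, $\rho_{m+1}=\frac\kappa2\lambda^k\to0$ as $k\to\infty$, and $C_{m+1},c_{m+1}$ depend only on $m+1$. The families $\mathcal S(Q)$ are nonempty: by Step 1 of the proof of Lemma 4 if $Q\not\subset D_m$, and by $\kappa\le\rho/(32L^2)$ otherwise.

**Upper bound: $\dim_HK\le s$.** Let $s<s'\le2$ and $\frac1m<s'-s$. We have $\#\mathcal Q_{m+1}\le\kappa^{-2}4^k$ and $4^k\rho_{m+1}^s=(\kappa/2)^s\le1$. So by (8)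
$$\#\mathcal Q_{m+1}\,(\sqrt2\rho_{m+1})^{s'}\le2\kappa^{-2}\cdot4^k\rho_{m+1}^s\cdot\rho_{m+1}^{s'-s}\le4\kappa^{-2}\rho_{m+1}^{1/m}\le2^{-m}.$$
Letting $m\to\infty$, $\mathcal H^{s'}(K)=0$.

**Typical viewpoints.** We show that almost every $x$ is admissible in Lemma 4 for all large $m$. All copies of $\mathcal C_k$ in one grid column have the same projection to the $u$-axis, so $\operatorname{proj}_u\bigcup\mathcal Q_{m+1}$ is covered by $\kappa^{-1}2^k$ intervals of length $\frac\kappa2\lambda^k$, and its measure is at most $(2\lambda)^k\le2^{-m}$ by (7). Hence $\operatorname{proj}_uK=\bigcap_m\operatorname{proj}_u\bigcup\mathcal Q_m$ (a decreasing intersection of compact sets) is compact and null. If $p\notin\operatorname{proj}_uK$, then $\operatorname{dist}(p,\operatorname{proj}_u\bigcup\mathcal Q_m)$ is nondecreasing in $m$ and positive for large $m$, while $1/L_m\to0$. Since $\sum|Z_m|<\infty$, by Borel–Cantelli a.e. $p$ lies in only finitely many $Z_m$. So for a.e. $x=(p,q)$ we have $p\notin\operatorname{proj}_uK$, and there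 is $m_0\ge1$ with $x\in Y_m$ and $p\notin Z_m$ for all $m\ge m_0$. **Fix such an $x$.**

## 8. A visible subset of dimension $s$

**The set $G$.** Fix $Q^*\in\mathcal Q_{m_0}$ and let $\mathcal G_{m_0}=\{Q^*\}$. Let $\mathcal G_{m+1}$ be the set of squares of $\mathcal Q_{m+1}$ that lie in $x$-good $S\in\mathcal S(Q)$ with $Q\in\mathcal G_m$. Put $G=\bigcap_{m\ge m_0}\bigcup\mathcal G_m\subset K$.

**Step 1: for $z\in G$ the line $xz$ meets $K$ only in $z$.** This is where the queue pays off. Let $z\in G$, $z'\in K$, $z'\ne z$. Choose $n\ge m_0$ with $\sqrt2\rho_n<|z-z'|$, and let $z\in Q\in\mathcal Q_n$; then $z'\notin Q$. By (1) there is $m\ge n$ with $D_m=Q$. Let $Q_m$ be the unique square of $\mathcal Q_m$ containing $z$. Then $Q_m\in\mathcal G_m$, and $Q_m\subset D_m$ because both contain $z$. As $z\in\bigcup\mathcal G_{m+1}$, $z$ lies in an $x$-good $S\in\mathcal S(Q_m)$. So the line $xz$ is $v=au+b$ with $(a,b)\in\mathcal L_m$. On the other hand $z'\notin D_m$, so the square of $\mathcal Q_m$ containing $z'$ is not contained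 in $D_m$, and $z'\in P_m$ by the construction of $\mathcal Q_{m+1}$. By Lemma 2, $z'$ is not on the line $xz$. Since $p\notin\operatorname{proj}_uK$, $x\notin K$; we conclude $G\subset K_x$.

**Step 2: a measure on $G$.** By Lemma 4(i) every $Q\in\mathcal G_m$ has $x$-good squares. Let $\nu(Q^*)=1$; let each $Q\in\mathcal G_m$ distribute its mass equally among its $x$-good $S$, and each such $S$ equally among its $4^{k_m}$ squares of $\mathcal Q_{m+1}$. This defines a Borel probability measure $\nu$ on $G$: take a weak limit of the measures that spread the mass of each $Q\in\mathcal G_m$ uniformly over $Q$; since the finitely many squares of $\mathcal G_n$ are compact and disjoint, the limit gives each of them its prescribed mass. Let $\alpha_m=\max_{Q\in\mathcal G_m}\nu(Q)\le1$. An $x$-good $S$ in a square of $\mathcal G_m$ has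
$$\nu(S)\le\frac{\alpha_m}{c_m\rho_m^2N^3}\le B_mN^{-3}.\tag{10}$$
Since $4^{-k}=\lambda^{ks}=(2\rho_{m+1}/\kappa)^s$, (6) gives for $m\ge m_0$
$$\alpha_{m+1}\le B_mN^{-3}4^{-k}=B_mN^{-3}(2\rho_{m+1}/\kappa)^s\le\rho_{m+1}^{s-1/m}.\tag{11}$$

**Step 3: $\nu(W)\le\tau^{s-2/(m-1)}$ for $W$ closed of diameter at most $\tau\in[\rho_{m+1},\rho_m]$, $m\ge m_0+1$.** There are three ranges of $\tau$. Here $N=N_m$, $\kappa=\kappa_m$.

*Range $\kappa\le\tau\le\rho_m$.* As in Lemma 3, $W$ lies in a square of side $\rho_m$ and so meets at most four squares of $\mathcal G_m$. By Lemma 4(ii) and (10),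
$$\nu(W)\le4\cdot\frac{\alpha_m}{c_m\rho_m^2N^3}\,C_m(\tau N+1)\tau N^2=4\alpha_m\frac{C_m}{c_m\rho_m^2}\Big(\tau^2+\frac\tau N\Big).$$
If $\tau\ge\frac1N$, the bracket is at most $2\tau^2$. By (11) with index $m-1$ we have $\alpha_m\le\rho_m^{s-1/(m-1)}$, and by (9) with index $m-1$ we have $8C_m/c_m\le\rho_m^{-1/m}$. Since $\tau\le\rho_m$ and $-2+s-\frac1{m-1}<0$,
$$\nu(W)\le\frac{8C_m}{c_m}\rho_m^{-2+s-\frac1{m-1}}\tau^2\le\tau^{-\frac1m}\,\tau^{s-\frac1{m-1}}\le\tau^{s-\frac2{m-1}} .$$
If $\tau\le\frac1N$, the bracket is at most $2\tau/N$, and with $\alpha_m\le1$ we get $\nu(W)\le8B_m\tau/N$. Now $\tau^{1-s}\le\kappa^{1-s}\le\kappa^{-1/2}=\sqrt A\,N$, because $s-1\le\frac12$. So by (5) and $N\le\frac1\tau$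
$$\nu(W)\le8B_m\sqrt A\,\tau^s\le N^{1/m}\tau^s\le\tau^{s-1/m}.$$

*Range $\rho_{m+1}\le\tau\le\kappa$.* $W$ meets at most nine grid squares $S$ (three columns and three rows). In each, the Cantor squares are a copy of $\mathcal C_k$ scaled by $\frac\kappa2$, and $\frac{2\tau}\kappa\ge\lambda^k$. By Lemma 3, $\nu(W\cap S)\le16\,\nu(S)(2\tau/\kappa)^s$. With (10), $2^s\le4$ and $N^{-3}=(A\kappa)^{3/2}$,
$$\nu(W)\le576B_mN^{-3}(\tau/\kappa)^s=576B_mA^{3/2}\kappa^{\frac32-s}\tau^s\le N^{1/m}\tau^s\le\tau^{s-1/m},$$
by $s\le\frac32$, (5) and $\tau\le\kappa\le N^{-1}$.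

The hypothesis $s\le\frac32$ was used in the last two estimates and nowhere else in Theorem A: at scale $\kappa\approx N^{-2}$ there are only about $N^3\approx\kappa^{-3/2}$ good squares.

**Step 4: conclusion.** As $\tau\to0$ the index $m$ in Step 3 tends to $\infty$. By the mass distribution principle $\dim_HG\ge s-\varepsilon$ for every $\varepsilon>0$. Hence $s\le\dim_HG\le\dim_HK_x\le\dim_HK\le s$ for a.e. $x$, and on $G$ the whole line $xz$ meets $K$ only in $z$. This proves Theorem A. $\blacksquare$

## 9. Theorem B: from viewpoints on a vertical line to directions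

We now return to the sets $K^q=\{z\in K:z+t(1,q)\notin K\ \forall t>0\}$ and to measures that depend on $q$.

**Proposition 5.** Let $K\subset[0,1]^2$ be compact, $\dim_HK\le s\le2$, $\frac32<\sigma\le2$, $\sigma>\frac s2+\frac34$. Let $E$ be the set of $q\in[-1,1]$ for which there are a compact $C_q\subset K^q$ and a nonzero Borel measure $\nu_q$ on $C_q$ with $\nu_q(B(z,r))\le r^\sigma$ for all $z,r$. Then $E$ is Lebesgue null.

In this section we deduce Theorem B. Let $s=\dim_HK>\frac32$ and $\frac s2+\frac34<\sigma<s$, so $\frac32<\sigma\le2$. It suffices to show that $\{x:\dim_HK_x>\sigma\}$ is null for every such $\sigma$, since we may let $\sigma\downarrow\frac s2+\frac34$ along a sequence. Suppose it has positive outer measure.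

**Step 1: separate the viewpoints from the set.** For $x\in K$ we have $K_x=\{x\}$, so only $x\notin K$ matter. For such $x$ and $z\in K$, one of the coordinates of $x$ and $z$ differs. So there are a closed axis-parallel square $Q\ni z$ and an open disc $D\ni x$, both with rational data, which after a rotation by a multiple of $90^\circ$ satisfy $Q\subset\{u\le c_1\}$, $D\subset\{u\ge c_2\}$, $c_1<c_2$. There are countably many such pairs, and $K_x$ is the union of $K_x\cap Q$ over the pairs with $x\in D$. By countable stability of $\dim_H$ and countable subadditivity, for some pair $V=\{x\in D:\dim_H(K_x\cap Q)>\sigma\}$ has positive outer measure. Rotate, and let $K'=K\cap Q$. Then $K_x\cap Q\subset K'_x$.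

**Step 2: a measurable set of viewpoints.** We want to apply Fubini, so we put $V$ into a measurable set of viewpoints that still carry Frostman measures. The set
$$\mathcal G=\{(x,z)\in D\times K':z\in K'_x\}$$
is $G_\delta$ in $D\times K'$, since its complement is $\bigcup_n\{(x,z):\exists t\in[0,1-\frac1n],\ x+t(z-x)\in K'\}$, a union of relatively closed sets. For $n\in\mathbb N$ let $M_n$ be the set of Borel probability measures $\nu$ on $K'$ with $\nu(U)\le nr^\sigma$ for all open discs $U$ of radius $r$. It is weakly closed, because $\nu(U)\le\liminf_j\nu_j(U)$ for open $U$ when $\nu_j\to\nu$; hence it is compact metrizable. For every Borel $\mathcal A\subset D\times K'$ the map $(x,\nu)\mapsto\nu(\mathcal A_x)$, $\mathcal A_x=\{z:(x,z)\in\mathcal A\}$, is Borel on $D\times M_n$. Indeed, for $\mathcal A=U_1\times U_2$ with $U_1,U_2$ open it is $\mathbf 1_{U_1}(x)\,\nu(U_2)$, and $\nu\mapsto\nu(U_2)$ is lower semicontinuous. These rectangles are closed under intersection and generate the Borel sets, and the class of $\mathcal A$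 for which the map is Borel contains $D\times K'$ and is closed under proper differences and increasing unions, i.e. it is a $\lambda$-system. Hence
$$V'=\bigcup_n\{x\in D:\exists\nu\in M_n,\ \nu(K'_x)=1\}$$
is a countable union of projections to $D$ of Borel subsets of $D\times M_n$. So it is analytic, and therefore Lebesgue measurable. If $x\in V$, the $G_\delta$ set $K'_x$ has $\mathcal H^\sigma(K_x')>0$; Frostman's lemma, followed by normalization, shows $x\in V'$. Thus $V\subset V'$ and $|V'|>0$. By Fubini there is $p_1$ with $|\{q:(p_1,q)\in V'\}|>0$; note $p_1\ge c_2>c_1$.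

**Step 3: send the line $u=p_1$ to infinity.** On $\{u<p_1\}$ let
$$\Phi(u,v)=\Big(\frac1{p_1-u},\frac v{p_1-u}\Big)=(\mathsf U,\mathsf V),$$
a diffeomorphism onto $\{\mathsf U>0\}$ with inverse $u=p_1-\frac1{\mathsf U}$, $v=\frac{\mathsf V}{\mathsf U}$; it is bi-Lipschitz on the compact set $Q$. The line $v=q+a(u-p_1)$ through $x=(p_1,q)$ becomes $\mathsf V=q\,\mathsf U-a$, and $\mathsf U$ increases to $\infty$ as the point approaches $x$ from the left. All lines through $x$ become lines of slope $q$. If $z\in K'_x$, the points $\Phi(z)+t(1,q)$, $t>0$, are the images of the points of the open segment between $z$ and $x$, which are not in $K'$. Hence $\Phi(K'_x)\subset(\Phi(K'))^q$.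

**Step 4: normalize.** An affine map $(\mathsf U,\mathsf V)\mapsto(\alpha\mathsf U+\beta,\alpha'\mathsf V+\beta')$ with $\alpha,\alpha'>0$ turns the direction $(1,q)$ into that of $(1,\alpha'q/\alpha)$. The $q$ with $(p_1,q)\in V'$ are bounded, since $D$ is. For $\alpha$ and $\alpha'/\alpha$ small and suitable $\beta,\beta'$, the map puts $\Phi(K')$ into $[0,1]^2$ and the slopes into $[-1,1]$. Let $\Psi$ be $\Phi$ followed by this map, $K''=\Psi(K')$, and $\Lambda_0$ a Lipschitz constant of $\Psi^{-1}$ on $K''$. For each $q$ with $(p_1,q)\in V'$ take $\nu\in M_n$ (some $n$) with $\nu(K'_x)=1$, restrict it to a compact subset of $K'_x$ of positive measure, and push it forward by $\Psi$. The preimage of $B(w,r)$ in $K'$ has diameter at most $2\Lambda_0r$ and lies in an open disc of radius $3\Lambda_0r$, so after multiplication by $(n(3\Lambda_0)^\sigma)^{-1}$ the measure satisfies the bound $r^\sigma$. So $\alpha'q/\alpha$ lies in the set $E$ of Proposition 5 for $K''$. As $\dim_HK''\le s$, and these slopes form a set of positive measure,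 this contradicts Proposition 5. Theorem B follows once Proposition 5 is proved. $\square$

## 10. Aligned pairs at two scales

We prove Proposition 5. As in Lemma 1 we count aligned pairs, but now one point is drawn from $\nu_q$ and the other from an average $\mu$ of the $\nu_q$. At a scale $\delta$, dimension considerations force many pairs with $|\pi_q(z'-z)|\lesssim\delta$ and $z'$ ahead of $z$. At a much smaller scale $\rho$, visibility forbids all such pairs. A Fourier estimate says that the counts at the two scales, normalized by the scale, cannot differ so much.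

Write $|\cdot|^*$ for Lebesgue outer measure on $\mathbb R$, and assume $|E|^*>0$. Fix $\varepsilon\in(0,\frac16)$ with
$$2\sigma>s+\tfrac32+12\varepsilon.\tag{12}$$
$C$ denotes constants, possibly different at each occurrence, independent of the parameters $\delta,h,\rho,J$ below. Fix $C_q,\nu_q$ for each $q\in E$. Since $[0,1]^2$ lies in a disc of radius $1$, $\nu_q(\mathbb R^2)\le1$. By subadditivity there is $c_0>0$ such that $E_0=\{q\in E:\nu_q(\mathbb R^2)\ge c_0\}$ has $\theta_0:=|E_0|^*>0$.

**Step 1: choice of the scale $\delta$.** We want one scale at which $K$ has few squares and most $\nu_q$ still have mass on them. Let $i_0\ge1$ be large. As $\mathcal H^{s+\varepsilon}(K)=0$, we can cover $K$ by half-open dyadic squares of sides $2^{-i}$, $i\ge i_0$, with $\sum\text{side}^{s+\varepsilon}\le1$. (A set of diameter in $(2^{-i-1},2^{-i}]$ meets at most four half-open dyadic squares of side $2^{-i}$, and the sum for the original cover can be made arbitrarily small.) Let $\mathcal D_i$ be the squares of side $2^{-i}$ in the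 cover, without repetition, so $\#\mathcal D_i\le2^{i(s+\varepsilon)}$. Since $\sum_{i\ge1}\frac1{2i^2}<1$, each $q\in E_0$ has some $i\ge i_0$ with $\nu_q(\bigcup\mathcal D_i)\ge\frac{c_0}{2i^2}$. For the same reason, for some $i\ge i_0$ the set $E_1$ of the $q\in E_0$ with this property has $|E_1|^*\ge\frac{\theta_0}{2i^2}$. Fix this $i$, put $\delta=2^{-i}$ and $\mathcal P=\mathcal D_i$, a family of disjoint squares. For $i_0$ large, $\delta$ is as small as we like, and
$$\#\mathcal P\le\delta^{-s-\varepsilon},\qquad|E_1|^*\ge2\delta^{2\varepsilon},\qquad\nu'_q:=\nu_q|_{\bigcup\mathcal P}\text{ has mass}\ge\delta^\varepsilon\text{ for }q\in E_1.$$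
Let $R=\delta^{2-\sigma+3\varepsilon}$. As $0<2-\sigma+3\varepsilon<1$, we have $8\delta\le R\le1$ for small $\delta$.

**Step 2: choice of the small scale $\rho$ and a finite set of slopes.** For $q\in E_1$ the set $\{z+t(1,q):z\in C_q,\ t\ge R/8\}$ is disjoint from $K$ because $C_q\subset K^q$. It has a positive distance $h_q$ to $K$: for $t\le2$ by compactness, and for $t\ge2$ the distance is at least $1$. The sets $\{q\in E_1:h_q\ge h\}$ increase to $E_1$ as $h\downarrow0$, and outer measure is continuous along increasing sequences of arbitrary sets (if $H_n\supset A_n$ is a measurable hull of $A_n$, the sets $\bigcap_{k\ge n}H_k\supset A_n$ increase and have the same measures). So there is $h>0$ such that $E_2=\{q\in E_1:h_q\ge h\}$ has $|E_2|^*\ge\delta^{2\varepsilon}$. Let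
$$\rho=\tfrac12\min(h,\delta),\quad F\text{ a maximal }\rho\text{-separated subset of }E_2,\quad J=\#F,\quad\vartheta=\tfrac1J\sum_{q\in F}\delta_q,$$
where $\delta_q$ is the point mass at $q$. The intervals $[q-\rho,q+\rho]$, $q\in F$, cover $E_2$, so $2\rho J\ge\delta^{2\varepsilon}$, and for intervals $I$
$$\vartheta(I)\le\frac{|I|+\rho}{\rho J}\le2\delta^{-2\varepsilon}(|I|+\rho).\tag{13}$$
Let $\mu=\int\nu'_q\,d\vartheta(q)$. Then
$$\mu(B(z,r))\le r^\sigma,\qquad\delta^\varepsilon\le\mu(\mathbb R^2)\le1.$$
Let $\omega_q=(-q,1)$, so $\pi_q(z)=z\cdot\omega_q=v-qu$, and write $u(z)$ for the first coordinate of $z$. For $q\in F$, $z\in C_q$, $z'\in K$: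
$$u(z')-u(z)\ge R/8\ \Longrightarrow\ |\pi_q(z'-z)|\ge h>\rho,\tag{14}$$
because $z'-\big(z+(u(z')-u(z))(1,q)\big)=(0,\pi_q(z'-z))$.

**Step 3: many aligned pairs at scale $\delta$.** Let
$$\Lambda=\int\!\!\iint\mathbf 1\{|\pi_q(z'-z)|\le4\delta,\ u(z')-u(z)\ge R/2\}\,d\mu(z')\,d\nu'_q(z)\,d\vartheta(q).$$
We show
$$\Lambda\ge\delta^{1+s-\sigma+8\varepsilon}\qquad\text{for small }\delta.\tag{15}$$
Call $S\in\mathcal P$ heavy if $\mu(S)\ge\delta^{s+4\varepsilon}$. The non-heavy squares have total $\mu$-mass at most $\delta^{-s-\varepsilon}\delta^{s+4\varepsilon}=\delta^{3\varepsilon}$. So, if $\nu''_q$ is the restriction of $\nu'_q$ to the union of the heavy squares, $\int\nu''_q(\mathbb R^2)\,d\vartheta\ge\delta^\varepsilon-\delta^{3\varepsilon}\ge\frac12\delta^\varepsilon$.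

For fixed $q$ consider the strips $T=\{\pi_q\in[k\delta,(k+1)\delta)\}$; at most $5/\delta$ of them meet $[0,1]^2$. Put $M_T=\nu''_q(T)$. The strips with $M_T<\delta^{1+2\varepsilon}$ carry in total at most $5\delta^{2\varepsilon}$. Hence
$$\int\sum_{T:\,M_T\ge\delta^{1+2\varepsilon}}M_T\,d\vartheta\ge\tfrac14\delta^\varepsilon.$$
Take a strip with $M_T\ge\delta^{1+2\varepsilon}$. The Frostman bound does not allow its mass to sit in a piece of length $R$. Precisely, let $u_1=\min\{t:\nu''_q(T\cap\{u\le t\})\ge M_T/3\}$ and $u_2=u_1+R$. Then $\nu''_q(T\cap\{u<u_1\})\le M_T/3$. Since $|q|\le1$ and $R\ge\delta$, the set $T\cap\{u_1\le u\le u_2\}$ is covered by $CR/\delta$ discs of radius $\delta$, so its $\nu_q$-mass is at most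
$$C\frac R\delta\delta^\sigma=C\delta^{1+3\varepsilon}\le\frac{M_T}3 .$$
So $T^-=T\cap\{u\le u_1\}$ and $T^+=T\cap\{u\ge u_2\}$ both have $\nu''_q$-mass at least $M_T/3$. A square $S\in\mathcal P$ lies in a disc of radius $\delta$, so certainly $\nu_q(S)\le2\delta^\sigma$, and at least $\frac16\delta^{1+2\varepsilon-\sigma}$ heavy squares meet $T^+$. For $z\in T^-$ and $z'$ in such a square, $|\pi_q(z'-z)|\le\delta+2\delta=3\delta$ (one $\delta$ from the strip, $2\delta$ from the square) and $u(z')-u(z)\ge R-\delta\ge R/2$. The heavy squares are disjoint and each has $\mu$-mass at least $\delta^{s+4\varepsilon}$. Therefore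
$$\Lambda\ge\int\sum_{T:\,M_T\ge\delta^{1+2\varepsilon}}\frac{M_T}3\cdot\tfrac16\delta^{1+2\varepsilon-\sigma}\cdot\delta^{s+4\varepsilon}\,d\vartheta\ge\tfrac1{12}\delta^\varepsilon\cdot\tfrac16\delta^{1+2\varepsilon-\sigma}\delta^{s+4\varepsilon}\ge\delta^{1+s-\sigma+8\varepsilon}.$$

**Step 4: splitting according to the horizontal distance.** The condition on $u(z')-u(z)$ must be turned into a product condition before Fourier analysis applies. For $d=u(z')-u(z)\in[R/2,1]$ let $k$ be such that $4\cdot2^{-k}\le d<8\cdot2^{-k}$, and let $I\ni u(z)$, $I'\ni u(z')$ be the half-open dyadic intervals of length $2^{-k}$. Then $I'=I+j2^{-k}$ with $4\le j\le8$ (as $3\cdot 2^{-k}<j2^{-k}<9\cdot2^{-k}$). The $k$ that occur satisfy $2^{-k}>R/16$ and $2^{-k}\le\frac14$, so there are at most $C\log\frac1\delta$ of them, and for all $t\in I$, $t'\in I'$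
$$t'-t>3\cdot2^{-k}>\tfrac3{16}R>\tfrac R8.\tag{16}$$
Let $\mu_I=\mu|_{\{u\in I\}}$, $\nu'_{q,I}=\nu'_q|_{\{u\in I\}}$ and $\mu(I):=\mu_I(\mathbb R^2)=\int\nu'_{q,I}(\mathbb R^2)\,d\vartheta$. Let $\psi\in C_c^\infty(-1,1)$ be even, $\psi\ge0$, $\psi\ge1$ on $[-\frac12,\frac12]$, let $\psi_\tau=\tau^{-1}\psi(\cdot/\tau)$, and
$$\Gamma_{I,I'}(\tau)=\int\!\!\iint\psi_\tau(\pi_q(z'-z))\,d\mu_{I'}(z')\,d\nu'_{q,I}(z)\,d\vartheta(q).$$
Since $\psi_{8\delta}\ge\frac1{8\delta}$ on $[-4\delta,4\delta]$,
$$\Lambda\le8\delta\sum_k\sum_{(I,I')}\Gamma_{I,I'}(8\delta),\tag{17}$$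
while (14) and (16) say that
$$\Gamma_{I,I'}(\rho)=0.\tag{18}$$

**Step 5: the contradiction, given the key estimate.** The next section proves
$$\Gamma_{I,I'}(8\delta)\le C\delta^{\sigma-\frac32-\varepsilon}\big(\mu(I)\mu(I')\big)^{1/2}.\tag{19}$$
Given (19), for each $k$ and each of the five values of $j$ Cauchy–Schwarz gives $\sum_I(\mu(I)\mu(I+j2^{-k}))^{1/2}\le\mu(\mathbb R^2)\le1$. So by (17) $\Lambda\le C\log(\frac1\delta)\,\delta^{1+\sigma-\frac32-\varepsilon}$. Compare with (15):
$$\delta^{s+\frac32+9\varepsilon-2\sigma}\le C\log\tfrac1\delta .$$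
By (12) the left side is at least $\delta^{-3\varepsilon}$, so this is false for small $\delta$, i.e. if $i_0$ was chosen large. This contradiction proves Proposition 5, once (19) is known.

## 11. The Fourier estimate (19)

For a finite measure $\beta$ on $\mathbb R^d$ write $\hat\beta(\xi)=\int e^{-2\pi ix\cdot\xi}\,d\beta(x)$.

**Lemma 6.** If $\beta(B(x,r))\le ar^\gamma$ for all $x,r$, with $\gamma>0$, then for $X\ge1$
$$\int_{|\xi|\le X}|\hat\beta(\xi)|^2d\xi\le C_{d,\gamma}\,a\,X^{d-\gamma}\beta(\mathbb R^d).\tag{20}$$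

*Proof.* The left side is at most $e^\pi\int e^{-\pi|\xi|^2/X^2}|\hat\beta(\xi)|^2d\xi=e^\pi\iint X^de^{-\pi X^2|x-y|^2}d\beta(y)\,d\beta(x)$. Split the $y$-integral into $|x-y|\le\frac1X$ and the annuli $\frac{2^{n-1}}X<|x-y|\le\frac{2^n}X$, $n\ge1$: it is at most $X^d\big(aX^{-\gamma}+\sum_{n\ge1}e^{-\pi4^{n-1}}a(2^n/X)^\gamma\big)\le C_{d,\gamma}\,aX^{d-\gamma}$. $\square$

**Step 1: use both scales and split by Cauchy–Schwarz.** By Fourier inversion $\psi_\tau(y)=\int\hat\psi(\tau\xi)e^{2\pi i\xi y}d\xi$, so
$$\Gamma_{I,I'}(\tau)=\int\!\!\int\hat\psi(\tau\xi)\,\overline{\widehat{\mu_{I'}}(\xi\omega_q)}\,\widehat{\nu'_{q,I}}(\xi\omega_q)\,d\xi\,d\vartheta(q).$$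
With $w(\xi)=|\hat\psi(8\delta\xi)-\hat\psi(\rho\xi)|$ and (18),
$$\Gamma_{I,I'}(8\delta)=\Gamma_{I,I'}(8\delta)-\Gamma_{I,I'}(\rho)\le\int\!\!\int w(\xi)\,|\widehat{\mu_{I'}}(\xi\omega_q)|\,|\widehat{\nu'_{q,I}}(\xi\omega_q)|\,d\xi\,d\vartheta(q)\le(\mathrm I\cdot\mathrm{II})^{1/2},$$
$$\mathrm I=\int\!\!\int w\,|\xi|^{\frac12}\,|\widehat{\mu_{I'}}(\xi\omega_q)|^2\,d\xi\,d\vartheta,\qquad\mathrm{II}=\int\!\!\int w\,|\xi|^{-\frac12}\,|\widehat{\nu'_{q,I}}(\xi\omega_q)|^2\,d\xi\,d\vartheta .$$
The difference of the two scales removes low frequencies: since $\hat\psi$ is bounded and Lipschitz, and $\rho\le\delta$,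
$$w\le C\min(1,\delta|\xi|),\qquad w\le C(\rho|\xi|)^{-10}\ \text{ for }|\xi|\ge\tfrac1\rho .$$
Why the exponents $\pm\frac12$? We shall see that on $|\xi|\approx X\le\frac1\rho$ the factor with $\mu_{I'}$, which gains from averaging over $q$, is bounded by about $X^{1-\sigma}$, whereas the factor with $\nu'_{q,I}$, which depends on $q$ and does not gain, is bounded by $X^{2-\sigma}$. The weights make both equal to $X^{\frac32-\sigma}$. This is where $\sigma>\frac32$ enters. Since $\frac32<\sigma\le2$, sums over dyadic $X\ge1$ satisfy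
$$\sum_X\min(1,\delta X)X^{\frac32-\sigma}\le\sum_{X\le1/\delta}\delta X^{\frac52-\sigma}+\sum_{X>1/\delta}X^{\frac32-\sigma}\le C\delta^{\sigma-\frac32},\qquad\delta\le\delta^{\sigma-\frac32}.\tag{21}$$

**Step 2: the bound for $\mathrm{II}$.** Here each $q$ is treated separately. The function $\xi\mapsto\widehat{\nu'_{q,I}}(\xi\omega_q)$ is the Fourier transform of the image measure $\beta_q=\pi_{q\#}\nu'_{q,I}$ on $\mathbb R$. We have $\beta_q(B(t,r))\le Cr^{\sigma-1}$: for $r\le1$ the part of the strip $\{|\pi_q-t|\le r\}$ in $[0,1]^2$ is covered by $C/r$ discs of radius $r$, and for $r>1$ use $\beta_q(\mathbb R)\le1$. By (20) with $d=1$, $\gamma=\sigma-1$, $\int_{|\xi|\le X}|\hat\beta_q|^2\le CX^{2-\sigma}\beta_q(\mathbb R)$ for $X\ge1$. On $|\xi|\le1$ we have $w|\xi|^{-1/2}|\hat\beta_q|^2\le C\delta\,\beta_q(\mathbb R)$. Splitting the rest into ranges $X\le|\xi|\le2X$ with dyadic $X\ge1$, integrating in $q$ with $\int\beta_q(\mathbb R)\,d\vartheta=\mu(I)$, and using (21),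
$$\mathrm{II}\le C\mu(I)\Big(\delta+\sum_X\min(1,\delta X)X^{\frac32-\sigma}\Big)\le C\delta^{\sigma-\frac32}\mu(I).$$

**Step 3: the bound for one dyadic range of $\mathrm I$.** Here we use the average over $q$: the points $\xi\omega_q$ sweep out a region of the frequency plane. For dyadic $X\ge1$ let
$$\mathrm I_X=\int\!\!\int_{X\le|\xi|\le2X}|\widehat{\mu_{I'}}(\xi\omega_q)|^2\,d\xi\,d\vartheta.$$
Take $g\in C_c^\infty(\mathbb R^2)$ with $g=1$ on $[0,1]^2$. Then $\mu_{I'}=g\mu_{I'}$, so $\widehat{\mu_{I'}}=\hat g*\widehat{\mu_{I'}}$, and by Cauchy–Schwarz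
$$|\widehat{\mu_{I'}}(y)|^2\le\|\hat g\|_{L^1}\int|\hat g(y-\zeta)|\,|\widehat{\mu_{I'}}(\zeta)|^2d\zeta\le C\int(1+|y-\zeta|)^{-10}|\widehat{\mu_{I'}}(\zeta)|^2d\zeta .$$
Hence
$$\mathrm I_X\le C\int|\widehat{\mu_{I'}}(\zeta)|^2\,\Theta_X(\zeta)\,d\zeta,\qquad\Theta_X(\zeta)=\int\!\!\int_{X\le|\xi|\le2X}(1+|\xi\omega_q-\zeta|)^{-10}\,d\xi\,d\vartheta(q).$$
Let $t\ge1$. If $|\xi\omega_q-\zeta|\le t$, where $\xi\omega_q=(-\xi q,\xi)$, then $\xi$ lies in an interval of length $2t$, and, for given $\xi$ with $|\xi|\ge X$, $q$ lies in an interval of length at most $2t/X$. By (13) the $d\xi\,d\vartheta$-measure of such pairs is at most $C\delta^{-2\varepsilon}t^2(\frac1X+\rho)$. Summing over the shells $2^{n-1}<|\xi\omega_q-\zeta|\le2^n$ (and the ball $|\xi\omega_q-\zeta|\le 1$), the weight $(1+|\cdot|)^{-10}$ gives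
$$\Theta_X\le C\delta^{-2\varepsilon}\Big(\frac1X+\rho\Big).$$
For $|\zeta|\ge8X$ we have $|\xi\omega_q|\le2\sqrt2X\le|\zeta|/2$, so $|\xi\omega_q-\zeta|\ge|\zeta|/2$ and $\Theta_X(\zeta)\le CX|\zeta|^{-10}\le C|\zeta|^{-9}$. Since $|\widehat{\mu_{I'}}|\le\mu(I')\le1$, this part contributes at most $CX^{-7}\mu(I')^2\le CX^{1-\sigma}\mu(I')$. For $|\zeta|\le8X$ use (20) with $d=2$, $\gamma=\sigma$. Altogether
$$\mathrm I_X\le C\delta^{-2\varepsilon}\Big(\frac1X+\rho\Big)X^{2-\sigma}\mu(I').$$

**Step 4: the bound for $\mathrm I$.** The range $|\xi|\le1$ contributes at most $C\delta\mu(I')^2\le C\delta\mu(I')$. For $X\le\frac1\rho$ we have $\frac1X+\rho\le\frac2X$, and $w\le C\min(1,\delta X)$ on $X\le|\xi|\le2X$. For $X>\frac1\rho$ we have $\frac1X+\rho\le2\rho$ and $w\le C(\rho X)^{-10}$. Therefore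
$$\mathrm I\le C\mu(I')\Big[\delta+\delta^{-2\varepsilon}\sum_{X\le1/\rho}\min(1,\delta X)X^{\frac32-\sigma}+\delta^{-2\varepsilon}\sum_{X>1/\rho}(\rho X)^{-10}\rho X^{\frac52-\sigma}\Big].$$
The terms of the last sum decay geometrically from $X\approx\frac1\rho$ on, so it is at most $C\rho\cdot\rho^{\sigma-\frac52}=C\rho^{\sigma-\frac32}\le C\delta^{\sigma-\frac32}$. With (21),
$$\mathrm I\le C\delta^{\sigma-\frac32-2\varepsilon}\mu(I').$$

**Step 5: conclusion.** Multiplying the bounds,
$$\Gamma_{I,I'}(8\delta)\le(\mathrm I\cdot\mathrm{II})^{1/2}\le C\delta^{\sigma-\frac32-\varepsilon}\big(\mu(I)\mu(I')\big)^{1/2},$$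
which is (19). This completes the proof of Proposition 5, and with Section 9 that of Theorem B. $\blacksquare$
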